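# Covering numbers and minimal normal subgroups: the Lucchini–Detomi conjecture

## 1. Covers, $\sigma$-elementary groups, monolithic groups

All groups are finite. We write $x^g=g^{-1}xg$, and groups act on the right, so products of permutations and of automorphisms are read from left to right.

**Definition 1.1 (cover, covering number).** For a non-cyclic group $G$, a cover of $G$ is a family $\mathcal H$ of proper subgroups with $\bigcup_{H\in\mathcal H}H=G$. The covering number $\sigma(G)$ is the smallest size of a cover. If $G$ is cyclic we put $\sigma(G)=\infty$, with $n<\infty$ for every integer $n$.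

If $G$ is not cyclic, the subgroups $\langle g\rangle$ are proper and cover $G$, so $\sigma(G)<\infty$. No group is the union of two proper subgroups $A,B$: neither contains the other, and for $a\in A\setminus B$, $b\in B\setminus A$ the product $ab$ lies in neither. So $\sigma(G)\ge 3$ always.

Example: $\sigma(C_p\times C_p)=p+1$. The proper non-trivial subgroups are the $p+1$ subgroups of order $p$, and each non-trivial element lies in exactly one of them, so all are needed. Example: $\sigma(\mathrm{Sym}(3))=4$. Each of the three transpositions lies only in the proper subgroup that it generates, and a $3$-cycle lies only in $A_3$.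

Two remarks will be used freely. Preimages of a cover of $G/N$ form a cover of $G$, so $\sigma(G)\le\sigma(G/N)$. And a cover of smallest size can be chosen to consist of maximal subgroups: replace each member by a maximal subgroup containing it.

**Definition 1.2 ($\sigma$-elementary).** $G$ is $\sigma$-elementary if $\sigma(G)<\sigma(G/N)$ for every non-trivial normal subgroup $N$ of $G$.

Example: $C_p\times C_p$ and $\mathrm{Sym}(3)$ are not cyclic and all their proper quotients are cyclic, so both are $\sigma$-elementary. Example: $\mathrm{Sym}(3)\times\mathrm{Sym}(3)$ is not $\sigma$-elementary. It has the quotient $C_2\times C_2$ with covering number $3$, so its own covering number is $3$ as well. The trivial group is $\sigma$-elementary for lack of non-trivial normal subgroups. A non-trivial cyclic group is not: $N=G$ would give $\infty<\infty$. So a non-trivial $\sigma$-elementary group is not cyclic and has finite covering number.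

**Definition 1.3 (monolithic, primitive).** A minimal normal subgroup of $G$ is a minimal element among the non-trivial normal subgroups. $G$ is monolithic if it has exactly one minimal normal subgroup. $G$ is primitive if it has a maximal subgroup that contains no non-trivial normal subgroup of $G$ (a core-free maximal subgroup).

Example: $\mathrm{Sym}(3)$ is monolithic, with minimal normal subgroup $A_3$, and primitive: a subgroup of order $2$ is maximal and core-free. Example: $C_p\times C_p$ has $p+1$ minimal normal subgroups, so it is not monolithic.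

Textbook facts that we use: a minimal normal subgroup is either an elementary abelian $p$-group or a direct product $S_1\times\dots\times S_m$ of isomorphic non-abelian simple groups, and in the second case $G$ permutes the factors $S_i$ transitively by conjugation. Two different minimal normal subgroups meet trivially and centralize each other. Dedekind's law: if $A\le C$, then $AB\cap C=A(B\cap C)$.

## 2. The Lucchini–Detomi conjecture

Passing to quotients of $G$ without changing the covering number, one arrives at a $\sigma$-elementary group. How simple is its normal structure? A group with several minimal normal subgroups has several different ways of being made smaller. If it is $\sigma$-elementary, every one of them must make covering strictly more expensive.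

**Conjecture (Lucchini, Detomi).** Every non-abelian $\sigma$-elementary group is monolithic.

The problem, taken from http://www.mat.unb.br/martino/doc/garonzi_martino_tesi.pdf, is to prove or disprove this. We prove that it is true.

**Theorem A.** Every non-abelian $\sigma$-elementary group is monolithic.

**Theorem B.** A non-trivial $\sigma$-elementary group is either isomorphic to $C_p\times C_p$ ($p$ prime; these groups are $\sigma$-elementary and not monolithic), or primitive with a unique minimal normal subgroup.

**Corollary C.** For every non-cyclic $G$, $\sigma(G)=\min\sigma(X)$, where $X$ runs over the quotients of $G$ that are isomorphic to some $C_p\times C_p$ or are primitive with a unique minimal normal subgroup.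

## 3. Three published theorems, and what they say about simple groups

For a non-abelian simple group $S$ let $n(S)$ be the smallest index of a proper subgroup. The action on the cosets of such a subgroup is faithful, so $S$ embeds in $\mathrm{Sym}(n(S))$. As $\mathrm{Sym}(4)$ is soluble, $n(S)\ge5$. For example $n(A_5)=5$.

The proof uses three results, all of which depend on the classification of finite simple groups.

**(R)** [P. Rowley, *Finite groups admitting a fixed-point-free automorphism group*, J. Algebra 174 (1995) 724–727] A group with a fixed-point-free automorphism is soluble. Hence, if $N\ne1$ is a direct product of non-abelian simple groups, then $C_N(\alpha)\ne1$ for every $\alpha\in\mathrm{Aut}(N)$. Consequently every $\alpha\in\mathrm{Aut}(S)$, $S$ non-abelian simple, stabilizes some $M$ with $1<M<S$: take $M=C_S(\alpha)$ if $\alpha\neq1$, and any such $M$ if $\alpha=1$.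

**(AG)** [M. Aschbacher, R. Guralnick, *On abelian quotients of primitive groups*, Proc. AMS 107 (1989) 89–95, Lemma 2.7] $|\mathrm{Out}(S)|<n(S)$. We only use $|\mathrm{Out}(S)|\le n(S)$.

**(L)** [A. Lev, *On large subgroups of finite groups*, J. Algebra 152 (1992) 434–438] A non-trivial group not of prime order has a proper subgroup of order at least $|G|^{1/2}$. Hence $n(S)^2\le|S|$.

## 4. Two consequences of being $\sigma$-elementary

From here to the end of Section 7, and again from Section 9 on, $G$ is a non-trivial $\sigma$-elementary group and $\mathcal H$ is a cover of $G$ by maximal subgroups with $|\mathcal H|=\sigma(G)$. For a minimal normal subgroup $N$ put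
$$\mathcal H_N=\{H\in\mathcal H: N\not\le H\},\qquad h_N=|\mathcal H_N|.$$

If $N\ne1$ is normal and a family of proper subgroups, all containing $N$, covers $G$, then their images cover $G/N$, so there are at least $\sigma(G/N)$ of them. Hence
$$\text{a cover of }G\text{ by subgroups that all contain a fixed normal }N\neq1\text{ has more than }\sigma(G)\text{ members.}\tag{1}$$
In particular $\mathcal H_N\ne\emptyset$ for every minimal normal subgroup $N$.

**Lemma 4.1.** If $1\ne N\trianglelefteq G$ and $B$ is a maximal subgroup with $BN=G$ and $B\cap N=1$, then $B\in\mathcal H$.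

*Proof.* If $B\notin\mathcal H$, then $B\not\le H$ for all $H\in\mathcal H$, because $B$ and $H$ are different maximal subgroups. So the subgroups $B\cap H$ are proper in $B$, and they cover $B\cong G/N$. Hence $\sigma(G/N)\le\sigma(G)$, a contradiction. ∎

## 5. Products of two simple groups, and pairs of permutations of equal sign

We test the conjecture on small groups with two minimal normal subgroups. Let $S,T$ be non-abelian simple.

*The group $S\times S$.* Suppose $G=S\times S$ is $\sigma$-elementary. For $\alpha\in\mathrm{Aut}(S)$ let $D_\alpha=\{(s,s^\alpha):s\in S\}$. It is a complement of $S\times1$ and of $1\times S$. It is maximal: if $J>D_\alpha$, then by Dedekind $J=D_\alpha(J\cap(1\times S))$, so $J\cap(1\times S)\ne1$. This subgroup is normalized by $J$, which projects onto the second factor, so it is all of $1\times S$, and $J=G$. By Lemma 4.1 every $D_\alpha$ lies in $\mathcal H$. There are at least $|\mathrm{Inn}(S)|=|S|$ of them, so $\sigma(G)\ge|S|$. But $\sigma(G)<\sigma(S)\le|S|-1$, since the subgroups $\langle s\rangle$, $1\neq s\in S$, cover $S$. Contradiction: $S\times S$ is not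 $\sigma$-elementary.

*The group $S\times T$ with $S\not\cong T$.* A maximal subgroup $H$ containing neither factor would satisfy $HS=HT=S\times T$, so it would project onto both factors. Then $H\cap S$ is normal in $S$ and proper, so it is trivial. Likewise $H\cap T=1$, and the projections give $S\cong H\cong T$, which is false. So a cover by maximal subgroups consists of subgroups $M\times T$ with $M$ in some family $\mathcal A$, and $S\times M'$ with $M'$ in some family $\mathcal B$. If $a\in S$ is missed by $\mathcal A$ and $b\in T$ is missed by $\mathcal B$, then $(a,b)$ is not covered. So $\mathcal A$ covers $S$ or $\mathcal B$ covers $T$. Hence $\sigma(S\times T)=\min(\sigma(S),\sigma(T))$, and $S\times T$ is not $\sigma$-elementary.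

The second argument is the first thing to try in general: split the cover into the part that does not contain $N_1$ and the part that does not contain $N_2$, and combine two missed elements. To see where this stops, let
$$G=\{(a,b)\in\mathrm{Sym}(5)\times\mathrm{Sym}(5):\mathrm{sgn}\,a=\mathrm{sgn}\,b\},\qquad N_1=A_5\times1,\quad N_2=1\times A_5 .$$
Suppose $G$ is $\sigma$-elementary. Each member of $\mathcal H$ contains $N_1$ or $N_2$ (this will follow from Lemma 7.1, as $C_G(N_1)=N_2$). A member that contains $N_2$ has the form $\{(a,b)\in G: a\in M\}$ with $M<\mathrm{Sym}(5)$, and similarly for $N_1$. So we get families $\mathcal A$ and $\mathcal B$ of proper subgroups of $\mathrm{Sym}(5)$. Neither covers $\mathrm{Sym}(5)$, so there are $a$ missed by $\mathcal A$ and $b$ missed by $\mathcal B$. But $(a,b)$ lies in $G$ only if $a$ and $b$ have the same sign. If all elements missed by $\mathcal A$ are even and all elements missed by $\mathcal B$ are odd, there is no contradiction: each family has covered one coset of $A_5$ and left the other family to do the rest.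

So we need something quantitative: a family that covers one coset can be turned into a cover of the whole quotient at little cost. How little is dictated by counting. If the sets $\mathcal H_{N_1}$ and $\mathcal H_{N_2}$ are disjoint, then $\sigma(G)\ge h_{N_1}+h_{N_2}$. So it is enough to show
$$\sigma(G)\le 2h_{N}-2\tag{2}$$
for both: adding gives $\sigma(G)\ge\sigma(G)+2$. The rest of the talk proves (2), first for abelian $N$, which is short, and then for non-abelian $N$.

## 6. Abelian minimal normal subgroups

**Lemma 6.1.** Let $V$ be an abelian minimal normal subgroup of $G$.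

(i) Every $H\in\mathcal H_V$ satisfies $HV=G$ and $H\cap V=1$; and $h_V\ge|V|$.

(ii) If $V$ is central, then $G\cong C_p\times C_p$ for a prime $p$.

(iii) If $V$ is non-central and $G$ has another minimal normal subgroup, then $\sigma(G)\le2|V|-2\le2h_V-2$.

*Proof.* (i) As $H$ is maximal and $V\not\le H$, $HV=G$. The subgroup $H\cap V$ is normalized by $H$, and by $V$ because $V$ is abelian. So it is normal in $G$ and properly contained in $V$, hence trivial. By (1), the members of $\mathcal H$ containing $V$ do not cover $G$. Let $g$ be missed by them. Their union is a union of cosets of $V$, so all of $gV$ is missed, and $gV\subseteq\bigcup\mathcal H_V$. For $H\in\mathcal H_V$ we have $|H\cap gV|=1$, so $h_V\ge|V|$.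

(ii) Now $|V|=p$ is prime. Each $H\in\mathcal H_V$ is normalized by $H$ and centralized by $V$, so it is normal in $HV=G$, of index $p$. By (i), $h_V\ge p\ge2$; take $H_1\ne H_2$ in $\mathcal H_V$. Then $G/(H_1\cap H_2)\cong C_p\times C_p$, with covering number $p+1$. If $H_1\cap H_2\ne1$, then $\sigma(G)\le p\le h_V\le\sigma(G)$. So $\mathcal H=\mathcal H_V$ consists of $p$ subgroups of index $p$, and their union has at most $p(|G|/p-1)+1<|G|$ elements, a contradiction. So $H_1\cap H_2=1$ and $G\cong C_p\times C_p$.

(iii) Let $H\in\mathcal H_V$. The subgroup $C_H(V)=H\cap C_G(V)$ is normalized by $H$ and centralized by $V$, so it is normal in $G$. By Dedekind, $C_G(V)=V\,C_H(V)$. Another minimal normal subgroup centralizes $V$ and meets it trivially, so $C_G(V)\ne V$ and therefore $C_H(V)\ne1$. Hence $\sigma(G)<\sigma(X)$ with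
$$X=G/C_H(V)=V\rtimes Q,\qquad Q=H/C_H(V),$$
where we identify $V$ with its image. (The image of $V$ meets $Q$ trivially, as $VC_H(V)\cap H=C_H(V)(V\cap H)=C_H(V)$.) $Q$ acts faithfully on $V$, and irreducibly, because $V$ is minimal normal in $G=HV$ and $V$ acts trivially on itself. Also $Q\ne1$, since otherwise $HV=G$ would centralize $V$. The subgroup $C_V(Q)$ is $Q$-invariant and not $V$, so $C_V(Q)=1$; that is, $C_Q(v)\ne Q$ for $1\ne v\in V$.

We cover $X$, one coset $qV$ ($q\in Q$) at a time. If $q$ fixes some $w\neq1$ in $V$, then $qV\subseteq VC_Q(w)$, a proper subgroup. If $C_V(q)=1$, consider $u\mapsto q^u$ for $u\in V$. It maps $V$ into $qV$, since $V$ is normal. It is injective, since $q^u=q^{u'}$ implies $u'u^{-1}\in C_V(q)=1$. As $|qV|=|V|$, it is onto, so $qV\subseteq\bigcup_{u\in V}Q^u$. Thus $X$ is covered by at most $|V|-1$ subgroups $VC_Q(w)$ and at most $|V|$ conjugates of $Q$, all proper. So $\sigma(X)\le2|V|-1$ and $\sigma(G)\le2|V|-2\le2h_V-2$ by (i). ∎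

## 7. Non-abelian minimal normal subgroups

The next lemma allows us to work in $G/C_G(N)$.

**Lemma 7.1.** Suppose $G$ has at least two minimal normal subgroups. Let $N$ be a non-abelian one, $C=C_G(N)$, $X=G/C$. Then $C\ne1$, $\sigma(X)\le|N|-1$, and every $H\in\mathcal H_N$ satisfies $C\le H$ and $H\cap N\ne1$.

*Proof.* The other minimal normal subgroups lie in $C$, so $C\ne1$. As $C\cap N=Z(N)=1$, we may identify $N$ with $NC/C\le X$. It is minimal normal in $X$. If $gC$ centralizes it, then $[g,N]\le C\cap N=1$, so $g\in C$; that is, $C_X(N)=1$. Any other minimal normal subgroup of $X$ would centralize $N$, so $N$ is the unique one.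

By (R), each $x\in X$ centralizes an element $s\in N$ of prime order, so $x\in N_X(\langle s\rangle)$. This is a proper subgroup, because $\langle s\rangle$, being non-trivial and properly contained in $N$, is not normal in $X$. There are at most $|N|-1$ such $\langle s\rangle$, so $\sigma(X)\le|N|-1$.

Let $H\in\mathcal H_N$, so $HN=G$. Suppose $H\cap N=1$. Then $|G:H|=|N|$ is not prime, so $H$ is not normal (a normal maximal subgroup has prime index). As $H$ is maximal, $N_G(H)=H$, and $H$ has $|N|$ conjugates. Each is a maximal complement of $N$, so each lies in $\mathcal H$ by Lemma 4.1. Therefore $\sigma(G)\ge|N|>\sigma(X)=\sigma(G/C)>\sigma(G)$, a contradiction. So $H\cap N\ne1$.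

If $C\not\le H$, then $G=HC$. Here $H$ normalizes $H\cap N$ and $C$ centralizes it, so $H\cap N$ is normal in $G$. It is properly contained in $N$, so it is trivial, a contradiction. ∎

**Proposition 7.2.** Suppose $G$ has at least two minimal normal subgroups and $N$ is a non-abelian one. Then $\sigma(G/C_G(N))\le2h_N-1$; hence $\sigma(G)\le2h_N-2$.

The second statement follows from the first since $C_G(N)\ne1$. The first is proved in Sections 9–18.

## 8. Deducing Theorems A, B and Corollary C

Let $G$ be a non-trivial $\sigma$-elementary group with two distinct minimal normal subgroups $N_1,N_2$, and suppose that $G\not\cong C_p\times C_p$ for all primes $p$. By Lemma 6.1(ii), no minimal normal subgroup of $G$ is central. So Lemma 6.1(iii) and Proposition 7.2 give $\sigma(G)\le2h_{N_i}-2$ for $i=1,2$.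

**Step 1: $\mathcal H_{N_1}\cap\mathcal H_{N_2}=\emptyset$.** Suppose $H\in\mathcal H$ contains neither $N_1$ nor $N_2$. If $N_1$ is non-abelian, Lemma 7.1 gives $N_2\le C_G(N_1)\le H$, a contradiction; similarly for $N_2$. So both are abelian, and $N_1N_2$ is abelian. Put $J=H\cap N_1N_2$. It is normalized by $H$ and by $N_1$, so it is normal in $HN_1=G$. Dedekind gives $N_1N_2=N_1J=N_2J$, and $J\cap N_1=J\cap N_2=1$ by Lemma 6.1(i). So $J\cong N_1N_2/N_1\cong N_2$ as groups with $G$-action. Thus $J$ is a minimal normal subgroup of $G$, and $|J|=|N_2|$; by symmetry $|J|=|N_1|$.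

$H$ is not normal in $G$: otherwise $[H,N_1]\le H\cap N_1=1$, and $N_1$ would be central in $HN_1=G$. So $H$ has $|G:H|=|N_1|$ conjugates. These are maximal complements of $N_1$, so all lie in $\mathcal H$ by Lemma 4.1, and all contain the normal subgroup $J$. By Lemma 6.1(i) applied to $J$, at least $|J|=|N_1|$ members of $\mathcal H$ do not contain $J$. Hence $\sigma(G)\ge2|N_1|$, contradicting $\sigma(G)\le2|N_1|-2$ from Lemma 6.1(iii).

**Step 2: Theorem A.** By Step 1, $\sigma(G)\ge h_{N_1}+h_{N_2}\ge\sigma(G)+2$, a contradiction. So a non-trivial $\sigma$-elementary group is some $C_p\times C_p$ or is monolithic. In particular Theorem A holds.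

**Step 3: Theorem B.** We saw in Section 1 that $C_p\times C_p$ is $\sigma$-elementary and not monolithic. If $G$ is monolithic with minimal normal subgroup $N$, take $H\in\mathcal H_N$, which exists by (1). A non-trivial normal subgroup of $G$ contains $N$, so it is not contained in $H$. So $H$ is a core-free maximal subgroup and $G$ is primitive.

**Step 4: Corollary C.** Let $G$ be non-cyclic. We have $\sigma(G)\le\sigma(X)$ for all quotients $X$. Choose $N\trianglelefteq G$ maximal subject to $\sigma(G/N)=\sigma(G)$. For $M\trianglelefteq G$ with $M>N$ we have $\sigma(G/M)\ge\sigma(G)$ and, by the choice of $N$, no equality. So $G/N$ is $\sigma$-elementary. It is non-trivial since $\sigma(G/N)<\infty$, and by Theorem B it is one of the groups $X$ in the statement. ∎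

It remains to prove Proposition 7.2.

## 9. The group $X=G/C_G(N)$ and the uncovered cosets

**Notation.** Let $G$ and $N$ be as in Proposition 7.2, $C=C_G(N)$, $X=G/C$, and identify $N$ with its image in $X$. So $N=S_1\times\dots\times S_m$ is the unique minimal normal subgroup of $X$, $C_X(N)=1$, $S_i\cong S$ is non-abelian simple, and $X$ permutes $\{S_1,\dots,S_m\}$ transitively. Let $P\le\mathrm{Sym}(m)$ be the image of this action; $N$ acts trivially. The only normal subgroups of $X$ inside $N$ are $1$ and $N$. Put $Q=X/N$, $n=n(S)$, $h=h_N$, and $S_B=\prod_{i\in B}S_i$ for $B\subseteq\{1,\dots,m\}$.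

By Lemma 7.1 each $H\in\mathcal H_N$ contains $C$. By Dedekind $H\cap NC=(H\cap N)C$, which is larger than $C$. So
$$\mathcal K=\{H/C:H\in\mathcal H_N\}$$
is a family of $h$ maximal subgroups of $X$ that supplement $N$ and meet $N$ non-trivially.

Let $U$ be the set of elements of $G$ not covered by $\mathcal H\setminus\mathcal H_N$, and $\bar U$ its image in $Q=G/NC$. Two properties of $\bar U$ carry the whole proof.
$$\bar U\text{ is not contained in a union of at most }h\text{ proper subgroups of }Q.\tag{3}$$
Otherwise the preimages of these subgroups in $G$, together with $\mathcal H\setminus\mathcal H_N$, would be at most $h+(\sigma(G)-h)=\sigma(G)$ proper subgroups, all containing $N$, that cover $G$, against (1). In particular (empty union) $\bar U\ne\emptyset$.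
$$\text{Every }q\in\bar U,\text{ viewed as a coset of }N\text{ in }X,\text{ is contained in }\textstyle\bigcup\mathcal K.\tag{4}$$
Indeed, let $g\in U$ map to $q$. If $H\in\mathcal H\setminus\mathcal H_N$, then $N\le H$, so $gN\cap H=\emptyset$. So $gN\subseteq\bigcup\mathcal H_N$; now pass to $X$.

For $H\in\mathcal K$ and $x\in X$, the set $H\cap xN$ is a coset of $H\cap N$: as $X=HN$, it contains some $\eta\in H$, and $H\cap\eta N=\eta(H\cap N)$. Finally, proper subgroups of $X$ that contain $N$ correspond to proper subgroups of $Q$. So (3) forbids that at most $h$ proper subgroups of $X$ containing $N$ cover $X$.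

## 10. The case $m=1$: the power map, and where it stops

Let $m=1$, so $N=S$ is simple and $C_X(S)=1$. Then $Q$ embeds in $\mathrm{Out}(S)$ and $|Q|\le n$ by (AG). Each $H\in\mathcal K$ meets a coset $xS$ in $|H\cap S|\le|S|/n$ elements, and by (4) some coset is covered by $\mathcal K$. So $h\ge n$.

If $Q$ is not cyclic, the at most $|Q|-1\le n-1<h$ proper subgroups $\langle a\rangle$, $1\neq a\in Q$, cover $Q$, against (3). So $Q$ is cyclic. Take for each prime $p$ dividing $|Q|$ the subgroup of index $p$ in $Q$. These are at most $n-1$ subgroups (the primes in question lie in $\{2,\dots,|Q|\}$), and they cover all non-generators of $Q$. By (3) there is a generator $q=xS$ of $Q$ in $\bar U$, and $xS\subseteq\bigcup\mathcal K$. Any other generator is $yS=(xS)^l$, where we can choose $l$ coprime to $|X|$: choose it modulo $|Q|$ first, then congruent to $1$ modulo the primes dividing $|X|$ but not $|Q|$. The map $g\mapsto g^l$ is a bijection of $X$ and maps $xS$ onto $yS$. If $g\in H$, then $g^l\in H$. So *the same* $h$ subgroups cover $yS$. Hence $\sigma(X)\le h+(n-1)\le2h-1$. Proposition 7.2 is proved for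 $m=1$.

For $m\ge2$ the argument stops when we pass from one coset to another. Take the wreath product $X=A_5\wr\mathrm{Sym}(4)$, with $N=A_5^4$ and $Q=\mathrm{Sym}(4)$. The six $4$-cycles of $Q$ generate three different cyclic subgroups. If $\mathcal K$ covers the coset of $(1\,2\,3\,4)$, the power map gives only the coset of the inverse. The other $4$-cycles are conjugate to it, so conjugates of $\mathcal K$ cover their cosets; but three families give the bound $3h$, and we can afford only one.

What survives is this. The power $x^m$ of an element inducing an $m$-cycle normalizes $S_1$ and induces an automorphism of $S_1$. We shall see that the outer classes of these automorphisms live in a cyclic group. There the power map can be used, and afterwards one rebuilds subgroups of $X$ from subgroups of $S_1$. Rebuilding costs something, and we have to show that it costs no more than $h$.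

## 11. Product type and diagonal type

We need to know how $H\in\mathcal K$ meets $N$. Let $\pi_i$ be the projection $N\to S_i$ and $\pi_B$ the projection $N\to S_B$. A full diagonal subgroup of $S_B$ is a subgroup $\{(s^{\varphi_l})_{l\in B}:s\in S_i\}$ with $i\in B$ and isomorphisms $\varphi_l:S_i\to S_l$. A block of $P$ is a non-empty set $B$ with $B^g=B$ or $B^g\cap B=\emptyset$ for all $g\in P$; singletons and $\{1,\dots,m\}$ are allowed. For example, the cyclic group generated by $(1\,2\,3\,4)$ has the block $\{1,3\}$. As $P$ is transitive, the translates of a block form a $P$-invariant partition.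

**Lemma 11.1.** Let $L\le N$ satisfy $\pi_i(L)=S_i$ for all $i$. Then there is a partition $\mathcal B$ of $\{1,\dots,m\}$, determined by $L$, such that $L=\prod_{B\in\mathcal B}L_B$, where $L_B=L\cap S_B$ is a full diagonal subgroup of $S_B$.

*Proof.* Choose $B$ minimal among the non-empty sets with $L_B:=L\cap S_B\ne1$. Let $i\in B$. $\pi_i(L_B)$ is normalized by $\pi_i(L)=S_i$, so it is $1$ or $S_i$. It is not $1$, since otherwise $L_B\le S_{B\setminus\{i\}}$ against minimality. The kernel of $\pi_i$ on $L_B$ is $L\cap S_{B\setminus\{i\}}=1$. So $\pi_i:L_B\to S_i$ is an isomorphism for each $i\in B$, and $L_B$ is a full diagonal subgroup.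

Let $\ell\in L$ and fix $i\in B$. Choose $b\in L_B$ with $\pi_i(b)=\pi_i(\ell)$. Then $b^{-1}\ell$ normalizes $L_B$, and for $c\in L_B$ we have $\pi_i(c^{b^{-1}\ell})=\pi_i(c)$. So $b^{-1}\ell$ centralizes $L_B$. Hence for each $j\in B$, $\pi_j(b^{-1}\ell)$ centralizes $\pi_j(L_B)=S_j$ and is trivial. So $L=L_B\times(L\cap S_{B'})$ with $B'=\{1,\dots,m\}\setminus B$, and $L\cap S_{B'}$ projects onto $S_j$ for all $j\in B'$. Induction on $m$ gives the decomposition. An element $1\ne\ell=\prod\ell_B$ with $\ell_B\neq1$ has non-trivial components at all points of $B$. So the parts of $\mathcal B$ are exactly the minimal non-empty sets $B$ with $L\cap S_B\ne1$, and $\mathcal B$ is determined by $L$. ∎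

Let now $H\in\mathcal K$ and $L=H\cap N\ne1$. As $X=HN$, $H$ is transitive on the $S_i$, and its image in $\mathrm{Sym}(m)$ is $P$. As $H$ normalizes $L$, either all $\pi_i(L)$ are proper in $S_i$ or none is.

**Lemma 11.2.** (a) If $\pi_1(L)<S_1$ (**product type**), then $L=\prod M_i$ with $1<M_i<S_i$, $N_{S_i}(M_i)=M_i$, and $|N:L|=|S_1:M_1|^m\ge n^m$.

(b) If $\pi_1(L)=S_1$ (**diagonal type**), then $L=\prod_{B\in\mathcal B}L_B$ as in Lemma 11.1. The partition $\mathcal B$ is $P$-invariant, its parts have equal size $r\ge2$, $N_N(L)=L$, and $|N:L|=|S|^{m-m/r}\ge n^m$. The parts are minimal blocks: a block of $P$ properly contained in a part is a singleton.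

*Proof.* (a) Put $M_i=\pi_i(L)$. $H$ permutes the $M_i$ transitively, so $M_i<S_i$ for all $i$, and $M_i>1$ since $L\ne1$. $H$ normalizes $\prod M_i$, which is not normal in $X$ because $1<\prod M_i<N$. As $H$ is maximal, $H=N_X(\prod M_i)$. Hence
$$\textstyle\prod M_i\le\prod N_{S_i}(M_i)=N_N(\prod M_i)=H\cap N=L\le\prod M_i,$$
and equality holds throughout. The index is clear.

(b) $H$ normalizes $L$, and $\mathcal B$ is determined by $L$, so $\mathcal B$ is $H$-invariant, hence $P$-invariant. By transitivity the parts have equal size $r$, and $r\ge2$ since $L\ne N$. As $1<L<N$, $L$ is not normal in $X$, so $H=N_X(L)$ and $N_N(L)=H\cap N=L$. By (L), $|N:L|=|S|^{m-m/r}\ge|S|^{m/2}\ge n^m$.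

If $B_1\subset B\in\mathcal B$ is a block with $1<|B_1|<r$, its translates form a $P$-invariant partition $\mathcal B'$ strictly finer than $\mathcal B$, with parts of size at least $2$. Put $L'=\prod_{B'\in\mathcal B'}\pi_{B'}(L)$. Each $\pi_{B'}(L)$ is a full diagonal subgroup of $S_{B'}$, so $|L'|=|S|^{|\mathcal B'|}$, and $L<L'<N$. $H$ normalizes $L'$. As $L'$ is not normal in $X$, $N_X(L')=H$, so $L'\le H\cap N=L$, a contradiction. ∎

By (4) and $\bar U\ne\emptyset$, some coset $xN$ is covered by $\mathcal K$, and each member contains at most $|N|/n^m$ of its elements. So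
$$h\ge n^m.\tag{5}$$

*Example.* Let $X=A_5\wr\mathrm{Sym}(2)$, $N=A_5\times A_5$, with $\sigma_0$ interchanging the coordinates. The subgroup $H_1=(A_4\times A_4)\langle\sigma_0\rangle$ is maximal. Indeed, let $J\geq H_1$. If $J\cap N=A_4\times A_4$, then $J=H_1$. Otherwise $\pi_1(J\cap N)=A_5$, since $A_4$ is maximal in $A_5$ and $J$ interchanges the factors. Then $J\cap S_1\ge A_4$ is normalized by $\pi_1(J\cap N)=S_1$, so $S_1\le J$, and likewise $S_2\le J$ and $J=X$. $H_1$ is of product type. The subgroup $H_2=\{(s,s)\}\langle\sigma_0\rangle$ is of diagonal type with $\mathcal B=\{\{1,2\}\}$, $r=2$. It is maximal since the diagonal is maximal in $N$ (Section 5).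

## 12. Covering $m$-cycles with a prescribed power

By (3), $h$ proper subgroups containing $N$ are never enough to cover $X$. To exploit this we need cheap families of such subgroups. The next lemma is the source of almost all of them.

**Lemma 12.1.** Let $B$ be a block of $P$, $k=m/|B|$, $\Gamma_B$ the stabilizer of $B$ in $X$, and $N\le\Lambda<\Gamma_B$. There are at most $|\Gamma_B:\Lambda|^{k-1}$ proper subgroups of $X$ containing $N$ such that each $y\in X$ which permutes the $k$ translates of $B$ cyclically and satisfies $y^k\in\Lambda$ lies in one of them.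

*Proof.* Consider sets $\Phi$ of $k$ right cosets of $\Lambda$, one inside each of the $k$ right cosets of $\Gamma_B$ in $X$, with $\Lambda\in\Phi$. There are $|\Gamma_B:\Lambda|^{k-1}$ of them. Let $X_\Phi$ be the stabilizer of $\Phi$ under right multiplication. Then $N\le X_\Phi$, since $\Lambda g\nu=\Lambda(g\nu g^{-1})g=\Lambda g$ for $\nu\in N\le\Lambda$. If $X_\Phi=X$, then each $\gamma\in\Gamma_B$ maps $\Lambda$ to the only member of $\Phi$ inside $\Gamma_B$, that is, $\Lambda\gamma=\Lambda$. So $\Lambda=\Gamma_B$, a contradiction. So $X_\Phi<X$.

Let $y$ be as described and put $\Phi=\{\Lambda y^i:0\le i<k\}$. The sets $B,B^y,\dots,B^{y^{k-1}}$ are distinct, so the cosets $\Gamma_By^i$ are distinct and $\Phi$ is one of our sets. Also $\Phi y=\Phi$, because $\Lambda y^k=\Lambda$. So $y\in X_\Phi$. ∎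

Call $y\in X$ an **$m$-cycle** if its image in $P$ is an $m$-cycle (for $m=1$, every $y$ is an $m$-cycle). If $y$ is not an $m$-cycle, the orbit $\Delta$ of $1$ under $\langle y\rangle$ is not everything, and $y$ stabilizes $\Delta$. The stabilizers in $X$ of the sets $\Delta\ni1$, $\Delta\ne\{1,\dots,m\}$, form a family $\mathcal C_1$ of at most $2^{m-1}-1$ proper subgroups containing $N$, and every element that is not an $m$-cycle lies in $\bigcup\mathcal C_1$.

## 13. Generic elements

This section isolates the elements of $X$ for which a power map is available, and shows that all others are cheap to cover.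

Let $\Gamma=N_X(S_1)$, $\tau:\Gamma\to\mathrm{Aut}(S_1)$ the conjugation action, and $T=\tau(\Gamma)\ge\tau(N)=\mathrm{Inn}(S_1)$. We identify $\mathrm{Inn}(S_1)$ with $S_1$ and with $S$. Put $A=T/S$; by (AG), $|A|\le n$. For an $m$-cycle $y$ we have $y^m\in\Gamma$; put $t_y=\tau(y^m)S\in A$. It depends only on $yN$.

**Step 1: $A$ is cyclic.** Suppose not. For $1\ne a\in A$ let $\Lambda_a$ be the preimage of $\langle a\rangle$ in $\Gamma$. It contains $N$, and it is proper in $\Gamma$, of index at most $|A|/2$. Each $t_y$ lies in some $\langle a\rangle$ with $a\neq1$, and then $y^m\in\Lambda_a$. By Lemma 12.1 with $B=\{1\}$, $k=m$, all $m$-cycles lie in at most $(|A|-1)(|A|/2)^{m-1}\le(n-1)n^{m-1}$ proper subgroups containing $N$. Together with $\mathcal C_1$ we cover $X$ by at most $(n-1)n^{m-1}+2^{m-1}-1\le n^m\le h$ proper subgroups containing $N$, against (3).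

**Step 2: $m$-cycles with $\langle t_y\rangle\ne A$ are cheap.** For such $y$, $t_y$ lies in the subgroup of prime index $p$ of $A$, for some prime $p$ dividing $|A|$. Apply Lemma 12.1 with $B=\{1\}$ to the preimage of that subgroup in $\Gamma$, for each $p$. So these $y$ lie in a family $\mathcal C_2$ of at most $\sum_{p\mid|A|}p^{m-1}$ proper subgroups containing $N$. Let $m\ge2$. If $|A|=1$, the sum is $0$. Otherwise, by $a+b\le ab$ for $a,b\ge2$, a sum of numbers $\ge2$ is at most their product, so the sum is at most $\prod_{p\mid|A|}p^{m-1}\le n^{m-1}$. If $m=1$, the sum is the number of primes dividing $|A|$, which is at most $n-1$.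

Call $y\in X$ **generic** if it is an $m$-cycle and $\langle t_y\rangle=A$. Put $\mathcal C=\mathcal C_1\cup\mathcal C_2$. For $m\ge2$, $|\mathcal C|\le2^{m-1}-1+n^{m-1}\le2n^{m-1}-1\le n^m-1$. For $m=1$, $|\mathcal C|\le n-1$. So, with (5),
$$\text{all non-generic elements lie in }\textstyle\bigcup\mathcal C,\qquad|\mathcal C|\le n^m-1\le h-1.\tag{6}$$

*Example.* Let $X=\mathrm{Sym}(5)\wr\mathrm{Sym}(2)$, $N=A_5\times A_5$, so $Q$ is dihedral of order $8$ and $A=C_2$. For $y=(a,b)\sigma_0$ we have $y^2=(ab,ba)$, so $y$ is generic if and only if exactly one of $a,b$ is odd. Here $\mathcal C_1$ has one member, $\mathcal C_2$ at most two, and the generic cosets are the two elements of order $4$ in $Q$.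

**Step 3: choice of $x$.** By (3) and (6) some $q\in\bar U$ is not covered by the images in $Q$ of the members of $\mathcal C$. **Fix $x\in X$ with $xN=q$.** Then $x$ is generic, and $xN\subseteq\bigcup\mathcal K$ by (4).

The goal from now on: *cover all generic elements by $h$ proper subgroups of $X$*. Together with (6) this gives $\sigma(X)\le2h-1$.

## 14. Sections of the coset $xN$

Here we relate the coset $xN$ to a coset of inner automorphisms of a smaller group $K$. In the simplest case $K=S_1$.

Let $\mathcal E$ be a $P$-invariant partition, $1\in E\in\mathcal E$, $R=|E|$, $e=m/R$, $K=S_E$, $\Gamma_E$ the stabilizer of $E$ in $X$, $\psi:\Gamma_E\to\mathrm{Aut}(K)$ the conjugation action, and $W=\psi(\Gamma_E)\ge\psi(N)=\mathrm{Inn}(K)\cong K$. As $x$ is an $m$-cycle, it permutes the $e$ members of $\mathcal E$ cyclically. Put $K_i=K^{x^i}$ ($i$ modulo $e$), so $N=K_0\times\dots\times K_{e-1}$. Let $z=x\nu\in xN$ with $\nu=(\nu_0,\dots,\nu_{e-1})$, $\nu_i\in K_i$. Then $z^e\in\Gamma_E$, and we put $f(z)=\psi(z^e)$. For $\theta=(\nu_1,\dots,\nu_{e-1})$ let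
$$\mathcal S_\theta=\{x(\nu_0,\theta):\nu_0\in K\}.$$
These $|K|^{e-1}$ sections partition $xN$.

**Lemma 14.1.** $f$ maps each $\mathcal S_\theta$ bijectively onto the coset $\psi(x^e)\mathrm{Inn}(K)$. Hence the fibers of $f:xN\to\psi(x^e)\mathrm{Inn}(K)$ have size $|K|^{e-1}$.

*Proof.* From $(xν)(xν)=x^2\nu^x\nu$ one gets inductively $z^e=x^e\eta$ with $\eta=\nu^{x^{e-1}}\cdots\nu^x\nu\in N$. Since $K_i^{x^j}=K_{i+j}$, the factor $\nu^{x^j}$ contributes $\nu_{e-j}^{x^j}$ to the $K_0$-component if $1\le j\le e-1$, and $\nu_0$ if $j=0$. So the $K_0$-component of $\eta$ is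
$$\nu_1^{x^{e-1}}\nu_2^{x^{e-2}}\cdots\nu_{e-1}^{x}\,\nu_0 .$$
For fixed $\theta$ this is a bijective function of $\nu_0\in K$. The other components of $\eta$ centralize $K$, so $\psi(\eta)$ is the inner automorphism of $K$ induced by this element, and $Z(K)=1$. As $f(z)=\psi(x^e)\psi(\eta)$, the claim follows. ∎

**What happens if all members of $\mathcal K$ are of product type.** Take $\mathcal E$ to be the partition into singletons, so $K=S_1$ and $e=m$. If $z\in H\in\mathcal K$ and $M=H\cap S_1$, then $z^m$ normalizes $M$, so $f(z)$ stabilizes $M$. So for each single $\theta$, the subgroups $H\cap S_1$ with $H\cap\mathcal S_\theta\ne\emptyset$ have the property that every element of $\tau(x^m)S$ stabilizes one of them. From one $M$ we can build $|S:M|^{m-1}$ subgroups $N_X(M\times M_2\times\dots\times M_m)$, with $M_i$ running over a conjugacy class of subgroups of $S_i$. So give $M$ the cost $|S:M|^{m-1}$. Now $H$ has $|M|^m$ elements in $xN$ and $|M|$ in each section that it meets. So it meets $|M|^{m-1}$ sections and contributes $|M|^{m-1}|S:M|^{m-1}=|S|^{m-1}$ to the sum of all costs over all $\theta$.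 As there are $|S|^{m-1}$ sections, some section has total cost at most $h$. That is exactly what we can afford.

**Where this stops.** If $H$ is of diagonal type with parts of size $r$, then $H\cap S_1=1$, and $H$ offers no subgroup of $S_1$. It has $|S|^{m/r}$ elements in $xN$, all in different sections. We could use for each such $z$ a subgroup $M$ stabilized by $f(z)$ that (R) provides, at cost $|S:N_S(M)|^{m-1}$ each. This stays within $|S|^{m-1}$ only if $|N_S(M)|^{m-1}\ge|S|^{m/r}$. For $r=2$ that asks for $|N_S(M)|$ larger than $|S|^{1/2}$, and (R) gives nothing of the kind.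

There are two ways out. One replaces $S_1$ by a larger block $K=S_E$, so large that the diagonals lie inside the $K_i$; then $H\cap N$ is again a product over the $K_i$. For the power map one needs the analog of "$A$ is cyclic" for $K$. The other way is to show that $|N_S(M)|$ can be taken large. We shall use the first way when the group induced on a part $B$ is cyclic, and the second otherwise; (3) will show that $r$ is then large.

## 15. Diagonal subgroups of cyclic and of large type

Let $H\in\mathcal K$ be of diagonal type with partition $\mathcal B$, $1\in B\in\mathcal B$, $|B|=r\ge2$, $k=m/r$. Let $P_B$ be the permutation group induced by $\Gamma_B$ on $B$. It is transitive. It is primitive: a block $B_1$ of $P_B$ with $1<|B_1|<r$ would be a block of $P$ (if $B_1\cap B_1^g\ne\emptyset$ with $g\in P$, then $B^g=B$), against Lemma 11.2(b). For every $m$-cycle $y$, the stabilizer of $B$ in $\langle y\rangle$ is transitive on $B$ and acts on it as $\langle y^k\rangle$ does. So $y^k$ induces an $r$-cycle on $B$. In particular $P_B$ contains $r$-cycles, and exactly one of the following holds.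

**Case (i): $P_B$ is generated by an $r$-cycle.** Then $P_B$ is regular. Call $H$ of **cyclic type**.

**Case (ii): $P_B$ has a normal subgroup $Z_0\ne P_B$ generated by an $r$-cycle.** We show that this does not occur. Non-trivial characteristic subgroups of $Z_0$ are normal in the primitive group $P_B$, hence transitive, hence equal to $Z_0$ (which has order $r$). So $r$ is prime. Then $P_B\le N_{\mathrm{Sym}(B)}(Z_0)$ has order dividing $r(r-1)$, and $Z_0$, its normal Sylow $r$-subgroup, contains all $r$-cycles of $P_B$. Let $\Lambda$ be the preimage of $Z_0$ in $\Gamma_B$. It contains $N$, $|\Gamma_B:\Lambda|\le r-1$, and $y^k\in\Lambda$ for every $m$-cycle $y$. By Lemma 12.1 all $m$-cycles lie in at most $(r-1)^{k-1}<r^{m/r}\le2^m$ proper subgroups containing $N$ (using $r\le2^r$). With $\mathcal C_1$ we cover $X$ by at most $2^m+2^{m-1}\le5^m\le n^m\le h$ of them, against (3).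

**Case (iii): no subgroup generated by an $r$-cycle is normal in $P_B$.** Call $H$ of **large type**. We show first that $r>2n$. For each $D_0\le P_B$ generated by an $r$-cycle, use Lemma 12.1 with $\Lambda$ the preimage of $N_{P_B}(D_0)<P_B$ in $\Gamma_B$. The index of $\Lambda$ is the size $c$ of the $P_B$-class of $D_0$. If $y$ is an $m$-cycle, then $y^k$ induces an $r$-cycle, which normalizes the subgroup $D_0$ that it generates. So, with $c$ running over the sizes of the $P_B$-classes of such subgroups, all $m$-cycles lie in at most
$$\sum c\cdot c^{k-1}\le\Bigl(\sum c\Bigr)^k\le((r-1)!)^{m/r}$$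
proper subgroups containing $N$, because $\mathrm{Sym}(B)$ has $(r-1)!$ $r$-cycles. Adding $\mathcal C_1$, (3) gives
$$((r-1)!)^{m/r}+2^{m-1}-1>h.\tag{7}$$
The numbers $1,\dots,r-1$ have mean $r/2$, so $(r-1)!\le(r/2)^{r-1}$ by the inequality between arithmetic and geometric mean. If $r\le2n$, the left side of (7) is at most $n^{m-m/r}+2^{m-1}-1\le n^{m-1}+2^{m-1}-1\le n^m\le h$, a contradiction. So $r>2n\ge10$, and $m\ge r\ge11$.

**Lemma 15.1.** If some member of $\mathcal K$ is of large type with parts of size $r$, then every $a\in\tau(x^m)S$ stabilizes some $M$, $1<M<S$, with $|N_S(M)|^{r-1}\ge|S|$.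

*Proof.* Suppose $a$ is a counterexample. Let $F=\{z\in xN:\tau(z^m)=a\}$. By Lemma 14.1 for the partition into singletons ($K=S_1$, $e=m$, $\psi=\tau$), $|F|=|S|^{m-1}$. We bound how much of $F$ a member $H'\in\mathcal K$ can contain.

Let $H'$ be of product type with $H'\cap N=\prod M_i$, and let $z\in H'\cap F$. Then $z$ normalizes $\prod M_i$ and $z^m$ normalizes $S_1$, so $a=\tau(z^m)$ stabilizes $M_1=N_{S_1}(M_1)$. As $a$ is a counterexample, $|M_1|^{r-1}<|S|$. So $|F\cap H'|\le|H'\cap xN|=|M_1|^m<|S|^{m/(r-1)}\le|S|^{m/2}$. If $H'$ is of diagonal type with parts of size $r'\ge2$, then $|F\cap H'|\le|H'\cap N|=|S|^{m/r'}\le|S|^{m/2}$.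

As $F\subseteq xN\subseteq\bigcup\mathcal K$, we get $h\ge|S|^{m-1-m/2}=|S|^{m/2-1}\ge|S|^{2m/5}$, since $m\ge10$. On the other hand, by (7) and $(r-1)!\le(r/2)^{r-1}$,
$$h<(r/2)^m+2^{m-1}\le2(r/2)^m\le r^m .$$
Hence $|S|<r^{5/2}\le2^{r-1}$. (For $r=11$: $11^{5/2}<402<2^{10}$. For larger $r$ use induction, as $(1+1/r)^{5/2}<2$ for $r\ge11$.) But by (R) $a$ stabilizes some $M$ with $1<M<S$, and $|N_S(M)|^{r-1}\ge2^{r-1}>|S|$. So $a$ is not a counterexample. ∎

## 16. The block $E$ generated by the cyclic-type partitions

Now we choose $\mathcal E$. Let $\mathcal B_1,\dots,\mathcal B_s$ ($s\ge0$) be the partitions belonging to the members of $\mathcal K$ of cyclic type, and let $\mathcal E$ be their join: the finest partition coarser than all of them, or the partition into singletons if $s=0$. It is $P$-invariant. Two points lie in the same member of $\mathcal E$ if and only if they are joined by a chain in which consecutive points lie in a common part of some $\mathcal B_j$; we call this connectivity. **From now on the notation of Section 14 refers to this $\mathcal E$**, and $D=W/\mathrm{Inn}(K)$. A generic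 $y$ permutes the $e$ members of $\mathcal E$ cyclically, and $y^e\in\Gamma_E$ induces an $R$-cycle on $E$. Let $d_y\in D$ be the image of $y^e$. The next lemma is what makes the power map available in $W$.

**Lemma 16.1.** (i) $\Gamma=N_X(S_1)$ acts trivially on $E$. (ii) $D=\langle d_y\rangle$ for every generic $y$.

*Proof.* (i) Let $\gamma\in\Gamma$. Suppose $\gamma$ fixes $i$ and $i\in B\in\mathcal B_j$. Then $\gamma$ stabilizes $B$ and acts on it as an element of $P_B$, the group induced on $B$ by its stabilizer, that fixes $i$. $P_B$ is regular, since it is permutation isomorphic to the group induced on the part of $\mathcal B_j$ containing $1$. So $\gamma$ fixes $B$ pointwise. Starting from $i=1$, connectivity shows that $\gamma$ fixes $E$ pointwise.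

(ii) By (i), $\Gamma\le\Gamma_E$. Let $D_1$ be the image of $\Gamma$ in $D$. Elements of $\Gamma_E$ that act on $K$ as inner automorphisms normalize $S_1$, so they lie in $\Gamma$. Hence $\Gamma$ is the full preimage of $D_1$ in $\Gamma_E$, and $|D:D_1|=|\Gamma_E:\Gamma|=R$. Restriction to $S_1$ gives an epimorphism $\rho:D_1\to A$: it is well defined, because an element that is inner on $K$ is inner on $S_1$.

*$\rho$ is injective.* Let $\gamma\in\Gamma$. By (i), $\gamma$ normalizes all $S_i$, $i\in E$. Suppose $\gamma$ induces an inner automorphism on $S_i$ for some $i\in E$. Let $i\in B\in\mathcal B_j$, let $H\in\mathcal K$ be of cyclic type with partition $\mathcal B_j$, and $L=H\cap N$. Write $\gamma=\eta\nu$ with $\eta\in H$, $\nu\in N$. Then $\eta\in\Gamma$, so by (i) $\eta$ normalizes each $S_l$, $l\in B\subseteq E$. Let $\alpha_l$ be the automorphism that it induces on $S_l$. As $\eta\in H$ stabilizes $B$, it normalizes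
$$L_B=L\cap S_B=\{(s^{\varphi_l})_{l\in B}:s\in S_i\},$$
with isomorphisms $\varphi_l:S_i\to S_l$, $\varphi_i=1$. So $(s^{\varphi_l\alpha_l})_{l\in B}\in L_B$. Its $i$-component is $s^{\alpha_i}$, hence $\varphi_l\alpha_l=\alpha_i\varphi_l$. As $\gamma$ and $\nu$ are inner on $S_i$, so is $\alpha_i$, and therefore $\alpha_l=\varphi_l^{-1}\alpha_i\varphi_l$ is inner. So $\gamma=\eta\nu$ is inner on each $S_l$, $l\in B$. Starting from $i=1$, connectivity shows: if $\gamma\in\Gamma$ is inner on $S_1$, it is inner on every $S_l$, $l\in E$. Then it is inner on $K$, and its image in $D$ is trivial.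

Hence $|D|=R|A|$. Let $y$ be generic. Then $d_y^i\in D_1$ if and only if $y^{ei}\in\Gamma$, if and only if $R\mid i$, because $y^e$ induces an $R$-cycle on $E$. And $\rho(d_y^R)=\tau(y^{eR})S=\tau(y^m)S=t_y$ has order $|A|$. So $d_y$ has order $R|A|=|D|$. ∎

*Example.* Take $X=A_5\wr\mathrm{Sym}(2)$ and suppose the family $\mathcal K$ contains the subgroup $H_2$ of Section 11. It is of cyclic type, as $P_B=\mathrm{Sym}(2)$. So $E=\{1,2\}$, $R=2$, $e=1$, $K=N$, $W\cong X$, and $D\cong C_2$. Here $A=1$, in agreement with $|D|=R|A|$.

**Lemma 16.2.** If some member of $\mathcal K$ is of large type with parts of size $r$, then $R\le m/r$.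

*Proof.* Let $\mathcal B$ be its partition and $1\in B\in\mathcal B$. $B\cap E$ is a block contained in the minimal block $B$, so it is $B$ or $\{1\}$. Suppose $B\subseteq E$. The stabilizer of the point $1$ in $P_B$ is induced by $\Gamma\le\Gamma_B$, so it is trivial by Lemma 16.1(i). So $P_B$ is regular; as it contains an $r$-cycle, it is generated by it. Then we are in case (i) of Section 15, a contradiction. So $B\cap E=\{1\}$. By transitivity of $P$, any part of $\mathcal B$ meets any member of $\mathcal E$ in at most one point. So the $r$ points of $B$ lie in different members of $\mathcal E$, and $r\le|\mathcal E|=e=m/R$. ∎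

## 17. Averaging over the sections

We now extract, from one well-chosen section, a cheap set of subgroups of $K$ such that every element of $\psi(x^e)\mathrm{Inn}(K)$ stabilizes one of them.

For each $\theta$ define a set $\mathcal Y_\theta$ of subgroups $Y$, $1<Y<K$, as follows. Let $H\in\mathcal K$ with $H\cap\mathcal S_\theta\ne\emptyset$, and $L=H\cap N$.

*$H$ of product or cyclic type.* Put $Y_H=L\cap K$ into $\mathcal Y_\theta$. Here $L=\prod_i(L\cap K_i)$; in the cyclic case this holds because the partition of $H$ refines $\mathcal E$. By Lemma 11.2, $N_N(L)=L$. The normalizer of a product is the product of the normalizers, so $N_K(Y_H)=Y_H$. Also $1<Y_H<K$: $Y_H$ is a product of subgroups $M_i$ with $1<M_i<S_i$, or of full diagonal subgroups over parts of size at least $2$. For $z\in H\cap\mathcal S_\theta$, $z$ normalizes $L$ and $z^e$ normalizes $K$, so $f(z)=\psi(z^e)$ stabilizes $Y_H$.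

*$H$ of large type, with parts of size $r$.* For each $z\in H\cap\mathcal S_\theta$ we have $\tau(z^m)\in\tau(x^m)S$. Choose by Lemma 15.1 some $M$, $1<M<S_1$, stabilized by $\tau(z^m)$, with $|N_{S_1}(M)|^{r-1}\ge|S|$. Put
$$Y_z=\prod_{i=0}^{R-1}M^{z^{ie}}\le K$$
into $\mathcal Y_\theta$. As $z^e$ permutes the points of $E$ cyclically and $z^{eR}=z^m$ normalizes $M$, $f(z)$ stabilizes $Y_z$. Also $1<Y_z<K$ and $|K:N_K(Y_z)|=|S:N_S(M)|^R$.

By Section 15 every $H\in\mathcal K$ is of product, cyclic or large type. Since $xN\subseteq\bigcup\mathcal K$, every $z\in\mathcal S_\theta$ lies in some $H$, and $f$ maps $\mathcal S_\theta$ onto $\psi(x^e)\mathrm{Inn}(K)$ by Lemma 14.1. So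
$$\text{every }w\in\psi(x^e)\mathrm{Inn}(K)\text{ stabilizes some }Y\in\mathcal Y_\theta,\tag{8}$$
and every $Y\in\mathcal Y_\theta$ is stabilized by some such $w$. Put $\mathrm{cost}(\mathcal Y)=\sum_{Y\in\mathcal Y}|K:N_K(Y)|^{e-1}$.

**Lemma 17.1.** $\sum_\theta\mathrm{cost}(\mathcal Y_\theta)\le h\,|K|^{e-1}$.

*Proof.* We show that each $H\in\mathcal K$ contributes at most $|K|^{e-1}$ to the sum.

*Product or cyclic type.* If $z\in H\cap\mathcal S_\theta$, then $\mathcal S_\theta=zK$, so $H\cap\mathcal S_\theta=z(H\cap K)$ has size $|Y_H|$. $H$ is transitive on the $K_i$ and normalizes $L$, so the $L\cap K_i$ all have order $|Y_H|$, and $|H\cap xN|=|L|=|Y_H|^e$. Hence exactly $|Y_H|^{e-1}$ sections meet $H$, and in each of them $H$ contributes $|K:N_K(Y_H)|^{e-1}=|K:Y_H|^{e-1}$. The total is $|K|^{e-1}$.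

*Large type.* There are $|H\cap xN|=|L|=|S|^{m/r}$ points $z$. As $|N_S(M)|\ge|S|^{1/(r-1)}$ and $R(e-1)=m-R$, each contributes
$$|S:N_S(M)|^{R(e-1)}\le|S|^{(m-R)\left(1-\frac1{r-1}\right)} .$$
By Lemma 16.2, $rR\le m$, so $r(m-R)\ge m(r-1)$, that is, $\frac{m-R}{r-1}\ge\frac mr$. So the total is at most $|S|^{\frac mr+(m-R)-\frac{m-R}{r-1}}\le|S|^{m-R}=|K|^{e-1}$. ∎

There are $|K|^{e-1}$ choices of $\theta$, so there is one with $\mathrm{cost}(\mathcal Y_\theta)\le h$. **Fix it and write $\mathcal Y=\mathcal Y_\theta$.**

## 18. Covering all generic elements with $h$ subgroups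

**Step 1: from subgroups of $K$ to subgroups of $X$.** Let $Y\in\mathcal Y$, stabilized by $w\in\psi(x^e)\mathrm{Inn}(K)$. The image of $w$ in $D$ is $d_x$, so $W=\langle w\rangle\mathrm{Inn}(K)$ by Lemma 16.1(ii). So every element of $W$ maps $Y$ to a $K$-conjugate of $Y$. We claim that for $E'\in\mathcal E$ the set $\{Y^g:g\in X,\ E^g=E'\}$ is a single $S_{E'}$-conjugacy class. Fix one such $g$. Any other is $\gamma g$ with $\gamma\in\Gamma_E$, and
$$Y^{\gamma g}=Y^{\kappa g}=(Y^g)^{\kappa^g}\quad\text{for some }\kappa\in K,\qquad\kappa^g\in S_{E'} .$$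
Conversely, for $u\in S_{E'}$ we have $E^{gu}=E'$, so $(Y^g)^u$ belongs to the set. The class has size $|K:N_K(Y)|$.

Let $\mathcal F_Y$ be the set of normalizers $N_X\bigl(\prod_{E'\in\mathcal E}Y_{E'}\bigr)$ with $Y_E=Y$, and with $Y_{E'}$ in the class corresponding to $E'$ for $E'\ne E$. As $1<\prod Y_{E'}<N$, these are proper subgroups of $X$, and $|\mathcal F_Y|\le|K:N_K(Y)|^{e-1}$. So $\mathcal F=\bigcup_{Y\in\mathcal Y}\mathcal F_Y$ has at most $\mathrm{cost}(\mathcal Y)\le h$ members.

**Step 2: the power map in $W$.** Let $y\in X$ be generic. By Lemma 16.1, $d_x$ and $d_y$ both generate $D$, so $d_y=d_x^{\,l}$ with $l$ coprime to $|D|$. Only $l$ modulo $|D|$ matters. So by the Chinese remainder theorem we may also require $l\equiv1$ modulo every prime that divides $|W|$ but not $|D|$. As $|D|$ divides $|W|$, $l$ is then coprime to $|W|$, and $w\mapsto w^l$ is a bijection of $W$. It maps $\psi(x^e)\mathrm{Inn}(K)$ into, hence onto, the equally large coset $\psi(y^e)\mathrm{Inn}(K)$. So $\psi(y^e)=w^l$ for some $w\in\psi(x^e)\mathrm{Inn}(K)$. By (8) this $w$ stabilizes some $Y\in\mathcal Y$, and hence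 so does $\psi(y^e)$.

**Step 3: $y$ lies in a member of $\mathcal F$.** Now $Y^{y^e}=Y$, so $y$ normalizes $\prod_{i=0}^{e-1}Y^{y^i}$. As $y$ permutes the $e$ members of $\mathcal E$ cyclically, the factors lie in $S_{E'}$ for the $e$ different $E'=E^{y^i}$. The factor for $E$ is $Y$, and the factor for $E^{y^i}$ is in the class corresponding to $E^{y^i}$ by Step 1. So the normalizer of this product belongs to $\mathcal F_Y$, and $y$ lies in it.

**Step 4: the count.** $\mathcal F$ covers all generic elements of $X$ and, by (6), $\mathcal C$ covers all others. Therefore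
$$\sigma(G/C_G(N))=\sigma(X)\le|\mathcal F|+|\mathcal C|\le h+(h-1)=2h_N-1 .$$
This proves Proposition 7.2, and with Section 8 it proves Theorem A, Theorem B and Corollary C. The Lucchini–Detomi conjecture is true. $\blacksquare$
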